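\title{Finding a path of length $k$ with polynomially many queries in graphs far from $k$-path free}

\begin{abstract}
Let $G$ be a graph with degree bound $d$, given by neighbor queries, from which at least $\epsilon dn/2$ edges must be removed to destroy all simple paths with $k$ edges. We prove that such a path can be found with probability at least $2/3$ using a number of queries polynomial in $k$ and $1/\epsilon$, independent of $n$ and of $d$. The algorithm runs short random walks. Either a walk escapes for good from every vertex it visits, and then its trajectory contains a long path, or the small set of vertices that the walk is likely to visit from a typical start already contains such a path. The same proof applies to every monotone additive graph property that excludes the path with $k$ edges. The analogous statement for running time fails unless $\mathrm{NP}=\mathrm{RP}$.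
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite, undirected and simple. A graph $G$ on the vertex set $V=[n]=\{1,\dots,n\}$ has \emph{degree bound} $d$ if every vertex has degree at most $d$. In the bounded-degree graph model an algorithm sees $G$ only through an oracle. It chooses a vertex $v\in[n]$, for instance uniformly at random, and an index $i\in[d]$, and \emph{queries} the pair $(v,i)$; the oracle returns the $i$-th neighbor of $v$, or the symbol $\perp$ if $i>\deg v$. We call the $d$ pairs $(v,i)$ the \emph{ports} of $v$. The algorithm also receives integers $n,d,k\ge1$ and a number $\epsilon\in(0,1]$ as input.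

A \emph{$k$-path} is a simple path with $k$ edges, hence with $k+1$ distinct vertices, and $G$ is \emph{$k$-path free} if it contains none. The graph $G$ is \emph{$\epsilon$-far from $k$-path free} if at least $\epsilon dn/2$ edges must be removed from it to leave no $k$-path. Since $G$ has at most $dn/2$ edges, $\epsilon$ measures the removed edges as a fraction of the largest possible number of edges. The following question is posed in \cite{paths}, with the conjecture that the answer is yes.

\medskip
\noindent\emph{Are there a randomized algorithm and one fixed polynomial $p$ such that, for all $n,d,k,\epsilon$ and every $G$ on $[n]$ with degree bound $d$ that is $\epsilon$-far from $k$-path free, the algorithm makes at most $p(d,1/\epsilon,k)$ queries and outputs a $k$-path of $G$ with probability at least $2/3$?}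
\medskip

For $k=1$ the hypothesis says that $G$ has at least $\epsilon dn/2$ edges. A uniformly random port then returns an edge with probability $\sum_v\deg v/(dn)\ge\epsilon$, and $O(1/\epsilon)$ queries suffice. For general $k$, exhaustive search removes the dependence on $n$. A maximal family of edge-disjoint $k$-paths meets every $k$-path in an edge, so it has at least $\epsilon dn/(2k)$ members. Each member has two ends, and a vertex is an end of at most $d$ members, so at least $\epsilon n/k$ vertices are ends of $k$-paths. Sampling $O(k/\epsilon)$ vertices and reading all ports within distance $k-1$ of each costs $O(kd^k/\epsilon)$ queries when $d\ge2$. The bound $O(kd^k/\epsilon)$ was shown by Czumaj et al., and it can be improved to $O(d^{k/2}/\epsilon)$. When $G$ is also cycle-free, Reznik showed that $O(\operatorname{poly}(d,1/\epsilon,k))$ queries suffice. The question is whether the exponential dependence on $k$ can be avoided in general.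

One may doubt this because all $k$-paths can be forced through exponentially rare vertices. Let $k$ be even, let $d\ge3$, and let $G$ be a disjoint union of complete $(d-1)$-ary trees of depth $k/2$. A path whose highest vertex has depth $t$ has at most $k-2t$ edges, so every $k$-path passes through a root, and fewer than $n(d-1)^{-k/2}$ vertices are roots. But rare bottlenecks are cheap to cut: deleting the $d-1$ edges at each root leaves no $k$-path, so this forest is $\epsilon$-far from $k$-path free only for $\epsilon<2(d-1)^{-k/2}$, and then $1/\epsilon$ is itself exponential in $k$. This suggests that farness forbids cheap cuts, that is, forces expansion, and expansion is what random walks exploit. The answer is yes, with a bound that does not even depend on $d$. Put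
\begin{equation}\label{eq:LNT}
L=\Big\lceil\frac{40000}{\epsilon^{2}}\ln\frac{2k}{\epsilon}\Big\rceil,\qquad N=k(L+1)+L,\qquad T=\Big\lceil\frac{40N}{\epsilon}\Big\rceil ,
\end{equation}
so that $T=O(k\epsilon^{-3}\log\frac{2k}{\epsilon})$. All implied constants in this paper are absolute.

\begin{theorem}\label{thm:path}
There is a randomized algorithm which, for all $n,d,k,\epsilon$ and every graph $G$ on $[n]$ with degree bound $d$ that is $\epsilon$-far from $k$-path free, outputs a $k$-path of $G$ with probability at least $2/3$. It always makes
\[
O\Big(\frac{T^4\log(k+1)}{\epsilon}\,\min\{d,\,T^2/\epsilon\}\Big)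
\]
queries. In particular it makes $O\big(d\,k^4\epsilon^{-13}\log^5\frac{2k}{\epsilon}\big)$ queries, and also $O\big(k^6\epsilon^{-20}\log^7\frac{2k}{\epsilon}\big)$ queries independently of $d$. It never outputs anything that is not a $k$-path of $G$.
\end{theorem}

Since $\ln\frac{2k}\epsilon\le\frac{2k}\epsilon$, these bounds are polynomial, and the conjecture holds.

The proof uses little about $k$-path freeness. A graph property, that is, an isomorphism-invariant class of graphs, is \emph{monotone} if it is closed under taking subgraphs and \emph{additive} if it is closed under disjoint unions.

\begin{theorem}\label{thm:property}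
Let $\mathcal P$ be a monotone additive graph property that contains the one-vertex graph and does not contain the $k$-path. Let $G$ be a graph on $[n]$ with degree bound $d$ from which at least $\epsilon dn/2$ edges must be removed to obtain a graph in $\mathcal P$. Then a subgraph of $G$ that is not in $\mathcal P$ can be found with probability at least $2/3$ using
\[
O\Big(\frac{T^4\log(T+1)}{\epsilon}\,\min\{d,\,T^2/\epsilon\}\Big)
\]
queries, with $T$ as in \eqref{eq:LNT}. This is at most a fixed polynomial in $k$ and $1/\epsilon$, independent of $n$, $d$ and $\mathcal P$.
\end{theorem}

The $k$-path-free graphs form such a property; additivity holds because a path is connected. So do the graphs whose components all have at most $k$ vertices. The intersection of either class with a monotone additive property containing the one-vertex graph is again admissible. Examples of the latter are bipartiteness and $H$-freeness for a connected graph $H\ne K_1$, a copy of $H$ in a disjoint union being confined to one part.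

Only queries are counted in these theorems; Section~\ref{sec:time} shows that this is unavoidable. Throughout, $G[C]$ is the subgraph induced on $C$, and $e(C,C')$ is the number of edges between disjoint vertex sets $C$ and $C'$.

\section{Short returns force a long path}\label{sec:idea}

\subsection*{The walk}
From the current vertex $v$, stay with probability $\frac12$; otherwise pick $i\in[d]$ uniformly, query $(v,i)$ and move to the answer, staying at $v$ if the answer is $\perp$. A step costs at most one query, and the transition matrix is
\[
M(u,v)=\frac1{2d}\ \text{ if } uv\in E(G),\qquad M(u,u)=1-\frac{\deg u}{2d}\ge\frac12,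
\]
with all other entries zero. We write $X_0,X_1,\dots$ for the walk and $\Pr_x$, $\mathbb E_x$ for probability and expectation when $X_0=x$. The matrix $M$ is \emph{stochastic} (nonnegative with row sums $1$) and, unlike the matrix of the simple random walk on an irregular graph, symmetric. Symmetry has two consequences. The columns of every power $M^j$ also sum to $1$, so the uniform distribution, which is the one the algorithm can sample, is stationary. And trajectories are \emph{reversible}: for all vertices $v_0,\dots,v_j$,
\begin{equation}\label{eq:reverse}
\Pr\nolimits_{v_0}[X_1=v_1,\dots,X_j=v_j]=\prod_{i=1}^{j}M(v_{i-1},v_i)=\Pr\nolimits_{v_j}[X_1=v_{j-1},\dots,X_j=v_0].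
\end{equation}
We also use the strong Markov property. A random time $\sigma$ is a \emph{stopping time} if the event $\sigma=t$ is determined by $X_0,\dots,X_t$ for every $t$. Conditioned on $\sigma=t$ and on $X_0,\dots,X_t$, the sequence $X_t,X_{t+1},\dots$ is distributed as the walk started at $X_t$.

\subsection*{A deterministic lemma}
A trajectory is not a path, since it repeats vertices. If, however, all visits to each vertex fall into a short window of time, then one edge can advance time only a little, and every route from the first vertex to the last needs many edges. We allow time to be measured by a clock $c$ that sometimes stands still; this freedom will be needed.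

\begin{lemma}\label{lem:clock}
Let $x_0,\dots,x_m$ be vertices of $G$ such that consecutive ones are equal or adjacent, and let $\Gamma$ be the graph formed by these vertices and the traversed edges. Let $c(0),\dots,c(m)$ be integers with $c(0)=0$ and $c(i+1)-c(i)\in\{0,1\}$. Let $\ell\ge0$ be such that $c(i)-c(j)\le\ell$ whenever $j\le i$ and $x_i=x_j$. Then $\Gamma$ is connected, and every simple path from $x_0$ to $x_m$ in $\Gamma$ has $p$ edges with $c(m)\le p(\ell+1)+\ell$. In particular, if $c(m)\ge k(\ell+1)+\ell$, then $\Gamma$ contains a $k$-path.
\end{lemma}

\begin{proof}
The graph $\Gamma$ is connected because it is traced out by a single walk. For a vertex $z$ of $\Gamma$ let $a(z)$ and $b(z)$ be the values of $c$ at the first and the last visit to $z$. As $c$ is nondecreasing, these are the least and the greatest value of $c$ over the visits to $z$, and $b(z)\le a(z)+\ell$ by hypothesis. Let $x_0=z_0,z_1,\dots,z_p=x_m$ be a simple path in $\Gamma$. The edge $z_qz_{q+1}$ is traversed, in one of the two directions, between two consecutive times. One of them is a visit to $z_q$, the other is a visit to $z_{q+1}$, and the clock values differ by at most $1$. Hence $a(z_{q+1})\le b(z_q)+1\le a(z_q)+\ell+1$.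 Since $a(z_0)=0$, we get $a(z_p)\le p(\ell+1)$ and $c(m)=b(z_p)\le p(\ell+1)+\ell$. If $c(m)\ge k(\ell+1)+\ell$, then $p\ge k$, and the first $k$ edges form a $k$-path.
\end{proof}

\begin{example}\label{ex:regular}
Let $G$ be $d$-regular with $d$ large. Take the clock $c(i)=i$ and run $m=k(\ell+1)+\ell$ steps from any vertex. For $0\le j\le m$ let $\sigma_j$ be the first time after $j$ at which the walk is not at $X_j$. Two things can go wrong at time $j$.
\begin{itemize}
\item The walk \emph{fails to escape}: $\sigma_j>j+\ell$. Each step leaves the current vertex with probability $\frac12$, so this has probability $2^{-\ell}$.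
\item The walk \emph{returns}: $X_i=X_j$ for some $i$ with $\sigma_j\le i\le m$. From any other vertex a step enters $X_j$ with probability at most $\frac1{2d}$, so this has probability at most $\frac m{2d}$.
\end{itemize}
If neither happens for any $j$, then $X_i=X_j$ with $j\le i\le m$ forces $i<\sigma_j\le j+\ell$, and Lemma~\ref{lem:clock} gives a $k$-path among the traversed edges. The failure probability is at most $(m+1)(2^{-\ell}+\frac m{2d})$, where $m+1=(k+1)(\ell+1)$. It is at most $\frac15$ once $2^\ell\ge10(k+1)(\ell+1)$, which holds for some $\ell=O(\log(k+1))$, and $d\ge5m(m+1)$.
\end{example}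

The general proof has the same two bad events, but three features of the example are lost.

\emph{Returns are likely.} When $d$ is small, a walk that has just left $x$ may well come back. We therefore wait until the walk leaves a larger set $U(x)$, the vertices it is expected to visit from $x$ a noticeable number of times. This set has polynomial size, and by symmetry a walk started outside $U(x)$ is unlikely to hit $x$.

\emph{Escape may be impossible.} In a disjoint union of cliques $K_{k+1}$ the walk never leaves the clique of $x$. But there the region in which the walk is confined contains a $k$-path, and reading it is cheap. In general, either $U(x)$ contains a $k$-path, which a few walks from $x$ reveal, or it is $k$-path free, and then farness has to provide the expansion that pushes the walk out.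

\emph{Expansion holds only in part of the graph.} Farness yields a large set $F$ in which $k$-path-free sets expand, and says nothing about the rest. If each vertex of $K_d$ is given one pendant leaf, a walk at a leaf stays there for $2d$ steps on average, so no short window of real time contains all visits to it. We let the clock of Lemma~\ref{lem:clock} tick only at visits to $F$, and show that the time spent outside $F$ is small on average.

\section{Parameters and algorithm}\label{sec:alg}

We prove both theorems at once. Fix $\mathcal P$ as in Theorem~\ref{thm:property}; for Theorem~\ref{thm:path}, $\mathcal P$ is the class of $k$-path-free graphs, and the reader may keep this case in mind. With $L,N,T$ as in \eqref{eq:LNT} put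
\[
\delta=\frac1{20(T+1)},\qquad D=\frac{160(T+1)^2}{\epsilon},\qquad R=\big\lceil 20(T+1)^2\ln(10s)\big\rceil ,
\]
where $s=k+1$ for Theorem~\ref{thm:path} and $s=20(T+1)^2$ for Theorem~\ref{thm:property}. The number $s$ bounds the size of the vertex set that the second step must reveal, and its value is the only difference between the two proofs.

\medskip
\noindent\textbf{Step 1.} Repeat $\lceil3/\epsilon\rceil$ times: pick $x\in[n]$ uniformly and run a walk of $T$ steps from $x$. If the traversed edges contain a $k$-path, output it and stop.

\medskip
\noindent\textbf{Step 2} (only if $d<D$). Repeat $\lceil80(T+1)/\epsilon\rceil$ times: pick $x\in[n]$ uniformly, run $R$ independent walks of $T$ steps from $x$, and query all $d$ ports of every visited vertex. The \emph{graph seen} consists of the visited vertices, their neighbors, and all edges at visited vertices. If it is not in $\mathcal P$, output it and stop; in the case of Theorem~\ref{thm:path}, output a $k$-path contained in it.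
\medskip

If neither step stops, there is no output. Whatever is output is a subgraph of $G$ outside $\mathcal P$, and a $k$-path in the case of Theorem~\ref{thm:path}. For Step~1 this is the one place where we use that $\mathcal P$ does not contain the $k$-path: an escaping walk produces a long path and nothing else, so the path has to be an acceptable answer.

The parameters come from the following requirements. The value $N$ is the number of clock ticks that Lemma~\ref{lem:clock} needs for windows of $L$ ticks. A tick will take $2/\epsilon$ steps on average, so $T\ge20\cdot 2N/\epsilon$ steps contain $N$ ticks with probability at least $\frac{19}{20}$. A failure probability $\delta$ at each of $T+1$ times adds up to $\frac1{20}$. The sets $U(x)$ will have at most $(T+1)/\delta=20(T+1)^2=\epsilon D/8$ elements. Finally, escape from such a set within $L$ ticks will fail with probability at most $\sqrt{20}\,(T+1)e^{-\epsilon^2L/512}$, and this must be at most $\delta$. The requirements are circular, but $T$ grows linearly in $L$ while $L$ needs to grow only like $\log T$, so they can be met.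

\begin{lemma}\label{lem:param}
We have $T+1\le10^7\,k\epsilon^{-3}\ln\frac{2k}{\epsilon}$ and $\sqrt{20}\,(T+1)\,e^{-\epsilon^2L/512}\le\delta$.
\end{lemma}

\begin{proof}
Let $y=2k/\epsilon\ge2$. Since $k,L\ge1$, we have $N=kL+k+L\le3kL$ and $T+1\le40N/\epsilon+2\le122kL/\epsilon$. Since $40000\,\epsilon^{-2}\ln y\ge1$, rounding up at most doubles it, so $L\le80000\,\epsilon^{-2}\ln y$. As $122\cdot80000<10^7$, the first bound follows. From $\ln y\le y$ and $k\epsilon^{-3}\le y^3$ we get $T+1\le10^7y^4$, and therefore
\[
20\sqrt{20}\,(T+1)^2\le90(T+1)^2\le9\cdot10^{15}\,y^8\le2^{53}y^8\le y^{61}.
\]
On the other hand $\epsilon^2L/512\ge\frac{40000}{512}\ln y\ge61\ln y$, because $512\cdot61=31232$. Thus $e^{\epsilon^2L/512}\ge20\sqrt{20}\,(T+1)^2$, which is the second bound.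
\end{proof}

\subsection*{Number of queries}
The following count holds on every input. Step~1 makes $O(T/\epsilon)$ queries. A walk in Step~2 costs at most $T$ queries and visits at most $T+1$ vertices, so an iteration costs at most $R(T+d(T+1))\le3dTR$ queries, and Step~2 costs $O(\epsilon^{-1}T^4d\ln(10s))$ in total. It is run only if $d<D\le640\,T^2/\epsilon$, and then $d\le640\min\{d,T^2/\epsilon\}$. Moreover $\ln(10s)=O(\log(k+1))$ for $s=k+1$ and $\ln(10s)=O(\log(T+1))$ for $s=20(T+1)^2$. This gives the displayed bounds of both theorems, which also dominate the cost of Step~1. Inserting the first bound of Lemma~\ref{lem:param} and $k+1\le2k/\epsilon$ into $\epsilon^{-1}T^4d\log(k+1)$ and $\epsilon^{-2}T^6\log(k+1)$ gives the two explicit bounds of Theorem~\ref{thm:path}; the bound of Theorem~\ref{thm:property} is at most of order $\epsilon^{-2}T^7$.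

It remains to bound the success probability. From now on $G$ is a fixed graph from which at least $\epsilon dn/2$ edges must be removed to obtain a graph in $\mathcal P$. A nonempty set $C\subseteq V$ is \emph{free} if $G[C]\in\mathcal P$. Single vertices are free, and by monotonicity nonempty subsets of free sets are free. The objects introduced below serve the analysis only; the algorithm never computes them.

\section{The expanding core}\label{sec:core}

A free set with few outgoing edges can be cut off cheaply. If all of $G$ could be dismantled in this way, $G$ would be close to $\mathcal P$. So the greedy dismantling gets stuck at a large set, and being stuck means expansion.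

\begin{lemma}\label{lem:core}
There is a set $F\subseteq V$ with $|F|\ge\epsilon n/2$ such that $e(C,F\setminus C)\ge\frac\epsilon8d|C|$ for every nonempty $C\subseteq F$ that is free or satisfies $|C|\le\epsilon d/8$.
\end{lemma}

\begin{proof}
Start with $F=V$. While there is a free set $C\subseteq F$ with $e(C,F\setminus C)\le\frac\epsilon4d|C|$, mark the edges between $C$ and $F\setminus C$ and replace $F$ by $F\setminus C$. Let $C_1,\dots,C_r$ be the removed sets and let $F$ be the final set. Mark also all edges inside $F$. The sets $C_i$ are disjoint, so at most $\frac\epsilon4dn+\frac d2|F|$ edges are marked. An edge from $C_i$ to a later $C_j$ or to the final $F$ was marked when $C_i$ was removed. Deleting the marked edges thus leaves the disjoint union of the graphs $G[C_i]\in\mathcal P$ and of isolated vertices, and this union is in $\mathcal P$ by additivity. Hence $\frac\epsilon4dn+\frac d2|F|\ge\frac\epsilon2dn$, that is, $|F|\ge\epsilon n/2$.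

Because the process has stopped, every free $C\subseteq F$ satisfies $e(C,F\setminus C)>\frac\epsilon4d|C|$. Applied to single vertices, this says that every $v\in F$ has more than $\frac\epsilon4d$ neighbors in $F$. If $|C|\le\epsilon d/8$, fewer than $|C|$ neighbors of a vertex of $C$ lie in $C$, as $G$ is simple, and so $e(C,F\setminus C)\ge|C|\big(\frac\epsilon4d-|C|\big)\ge\frac\epsilon8d|C|$.
\end{proof}

The bound $|F|\ge\epsilon n/2$ is the only use of farness in the whole proof. In the forest of Section~\ref{sec:intro}, once the subtrees below the children of a root have at least $4/(\epsilon d)$ vertices, the process can remove these subtrees and then the roots, and it ends with $F=\emptyset$. Random walks are indeed of no use there: by stationarity, a $T$-step walk from a uniform start meets a root with probability less than $(T+1)(d-1)^{-k/2}$.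

Fix $F$ as in Lemma~\ref{lem:core} and let $\overline F=V\setminus F$. The algorithm cannot recognize $F$ and cannot keep its walk inside. We therefore watch the walk only when it is in $F$. Let $\tau=\min\{j\ge1:X_j\in F\}$ and, for $x,y\in F$,
\[
M_F(x,y)=\Pr\nolimits_x[\tau<\infty,\ X_\tau=y].
\]
The next lemma shows that $M_F$ keeps the good properties of $M$, that it crosses every edge inside $F$ at least as often as $M$ does, and that excursions into $\overline F$ are short on average. Recall that a real symmetric matrix $K$ is \emph{positive semidefinite} if $\langle f,Kf\rangle\ge0$ for all $f$, equivalently if all its eigenvalues are nonnegative.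

\begin{lemma}\label{lem:chain}
We have $\sum_{x\in F}\mathbb E_x[\tau]\le n$. The matrix $M_F$ is symmetric, stochastic and positive semidefinite, and $M_F(x,y)\ge M(x,y)$ for all $x,y\in F$.
\end{lemma}

\begin{proof}
For $x\in F$ we have $\mathbb E_x[\tau]=\sum_{j\ge0}\Pr_x[\tau>j]=1+\sum_{j\ge1}\Pr_x[X_1,\dots,X_j\in\overline F]$. For $b\in\overline F$ and $j\ge1$, reversing trajectories by \eqref{eq:reverse} gives
\[
\Pr\nolimits_x[X_1,\dots,X_{j-1}\in\overline F,\ X_j=b]=\Pr\nolimits_b[X_1,\dots,X_{j-1}\in\overline F,\ X_j=x],
\]
and the sum of the right side over $x\in F$ is $\Pr_b[\tau=j]$. Therefore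
\[
\sum_{x\in F}\mathbb E_x[\tau]=|F|+\sum_{b\in\overline F}\ \sum_{j\ge1}\Pr\nolimits_b[\tau=j]\le|F|+|\overline F|=n .
\]
In particular $\tau<\infty$ almost surely from every $x\in F$, so $M_F$ is stochastic. The entry $M_F(x,y)$ is the total probability of the trajectories from $x$ to $y$ whose intermediate vertices lie in $\overline F$. Reversal maps them bijectively to the trajectories of the same kind from $y$ to $x$, so $M_F$ is symmetric by \eqref{eq:reverse}, and the trajectory with one step contributes $M(x,y)$. Finally, $M_F(x,x)\ge M(x,x)\ge\frac12$, so $Q=2M_F-I$ is symmetric and stochastic. An eigenvalue $\mu$ of a stochastic matrix satisfies $|\mu|\le1$, as one sees at a coordinate where an eigenvector is largest in absolute value. So the eigenvalues of $M_F=\frac12(I+Q)$ are nonnegative.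
\end{proof}

For $K_d$ with pendant leaves and $F$ the clique, $\mathbb E_x[\tau]=1+\frac1{2d}\cdot2d=2=n/|F|$: excursions are long but rare, and the first inequality is an equality.

By the strong Markov property, if $\theta$ is a stopping time with $X_\theta\in F$, then the successive positions of the walk in $F$ from time $\theta$ on form a Markov chain with transition matrix $M_F$, started at $X_\theta$. We call it the \emph{$F$-chain}.

\section{Heavy sets and escape}\label{sec:escape}

Let
\[
g(x,u)=\sum_{j=0}^TM^j(x,u),\qquad U(x)=\{u\in V:g(x,u)\ge\delta\}.
\]
Thus $g(x,u)$ is the expected number of visits to $u$ at times $0,\dots,T$ of a walk from $x$, and $U(x)$ is the \emph{heavy set} of $x$. It contains $x$, since $g(x,x)\ge1$. From $\sum_ug(x,u)=T+1$ we get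
\begin{equation}\label{eq:size}
|U(x)|\le(T+1)/\delta=20(T+1)^2 .
\end{equation}
The definition can be read in two directions. Forward, a walk from $x$ has a fair chance to visit any given vertex of $U(x)$. Backward, $g(u,x)=g(x,u)$ because the powers of $M$ are symmetric, so a walk from $u\notin U(x)$ makes fewer than $\delta$ visits to $x$ in expectation.

Call $x\in V$ \emph{rich} if $d<D$ and $U(x)$ is not free, and let $\rho$ be the fraction of rich vertices in $V$. For Theorem~\ref{thm:path}, rich means that $d<D$ and $G[U(x)]$ contains a $k$-path. In a disjoint union of cliques $K_{k+1}$ with $d=k$ every vertex is rich, because $g(x,u)\ge M(x,u)=\frac1{2k}\ge\delta$ for every neighbor $u$ of $x$. The condition $d<D$ is what removes the dependence on $d$. For $d\ge D$ reading all ports of a vertex is too expensive, but then heavy sets have at most $\epsilon d/8$ elements and expand inside $F$ for that reason alone.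

We must show that the $F$-chain quickly leaves the heavy set of a vertex that is not rich. Expansion of a set $C$ says that one step from a \emph{uniform} point of $C$ leaves $C$ with a definite probability. The position of a chain that has survived several steps is not uniform, so this cannot be iterated directly. The remedy is to apply expansion to all level sets of a function at once, which bounds the eigenvalues of the chain restricted to the set.

\begin{lemma}\label{lem:gap}
Let $K$ be a symmetric, stochastic, positive semidefinite matrix indexed by a finite set $F$. Let $W\subseteq F$ and $h>0$ be such that $\sum_{u\in C,\,v\in F\setminus C}K(u,v)\ge h|C|$ for every $C\subseteq W$. Then the Markov chain $Y_0,Y_1,\dots$ with transition matrix $K$, started at any $y\in F$, satisfies $\Pr[Y_0,\dots,Y_L\in W]\le e^{-h^2L/2}\sqrt{|W|}$.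
\end{lemma}

\begin{proof}
The probability is $0$ if $y\notin W$, so let $y\in W$. All sums run over $u,v\in F$. Let $f\colon F\to\mathbb R$ vanish outside $W$, let $\|f\|^2=\sum_uf(u)^2$, and let
\[
\mathcal E(f)=\tfrac12\sum_{u,v}K(u,v)\big(f(u)-f(v)\big)^2=\|f\|^2-\langle f,Kf\rangle ,
\]
where the second equality follows by expanding the square, since the rows and the columns of $K$ sum to $1$. For $t\ge0$ the level set $C_t=\{u:f(u)^2>t\}$ is contained in $W$, and $\int_0^\infty|C_t|\,dt=\|f\|^2$. A pair $(u,v)$ has $u\in C_t$ and $v\notin C_t$ exactly for $f(v)^2\le t<f(u)^2$. Hence, by the hypothesis and by symmetry of $K$,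
\[
h\|f\|^2\le\int_0^\infty\sum_{u\in C_t,\,v\notin C_t}K(u,v)\,dt=\sum_{u,v}K(u,v)\max\{f(u)^2-f(v)^2,0\}=\tfrac12\sum_{u,v}K(u,v)\,\big|f(u)^2-f(v)^2\big| .
\]
Write $|f(u)^2-f(v)^2|=|f(u)-f(v)|\cdot|f(u)+f(v)|$. The Cauchy--Schwarz inequality with weights $\frac12K(u,v)$ and the inequality $(a+b)^2\le2a^2+2b^2$ bound the last sum by
\[
\mathcal E(f)^{1/2}\Big(\sum_{u,v}K(u,v)\big(f(u)^2+f(v)^2\big)\Big)^{1/2}=\mathcal E(f)^{1/2}\big(2\|f\|^2\big)^{1/2}.
\]
So $\mathcal E(f)\ge\frac{h^2}2\|f\|^2$, that is, $\langle f,Kf\rangle\le(1-\frac{h^2}2)\|f\|^2$.

Let $K_W$ be the restriction of $K$ to $W\times W$. Its quadratic form is that of $K$ on functions vanishing outside $W$, so all eigenvalues of the symmetric matrix $K_W$ lie in $[0,1-\frac{h^2}2]$, and $\|K_W^Lf\|\le(1-\frac{h^2}2)^L\|f\|$ for every $f$ on $W$. Summing over the trajectories that stay in $W$, we obtain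
\[
\Pr[Y_0,\dots,Y_L\in W]=\langle1_y,K_W^L1_W\rangle\le\|K_W^L1_W\|\le\big(1-\tfrac{h^2}2\big)^L\sqrt{|W|}\le e^{-h^2L/2}\sqrt{|W|}.\qedhere
\]
\end{proof}

The level-set argument bounds the eigenvalues only from above. Positive semidefiniteness supplies the bound from below, and this is why the walk stays put with probability at least $\frac12$.

\begin{lemma}\label{lem:escape}
If $x\in V$ is not rich, then the $F$-chain $Y_0,Y_1,\dots$ started at any $y\in F$ satisfies $\Pr[Y_0,\dots,Y_L\in U(x)]\le\delta$.
\end{lemma}

\begin{proof}
Let $W=U(x)\cap F$ and let $C\subseteq W$ be nonempty. Since $x$ is not rich, either $U(x)$ is free, and then so is $C$, or $d\ge D$, and then $|C|\le20(T+1)^2=\epsilon D/8\le\epsilon d/8$ by \eqref{eq:size}. In both cases Lemmas~\ref{lem:core} and~\ref{lem:chain} give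
\[
\sum_{u\in C,\,v\in F\setminus C}M_F(u,v)\ge\sum_{u\in C,\,v\in F\setminus C}M(u,v)=\frac{e(C,F\setminus C)}{2d}\ge\frac\epsilon{16}|C| .
\]
Lemma~\ref{lem:gap} with $K=M_F$ and $h=\epsilon/16$ bounds the probability by $e^{-\epsilon^2L/512}\sqrt{|W|}$. This is at most $\delta$ by \eqref{eq:size} and Lemma~\ref{lem:param}.
\end{proof}

\section{Few or many rich vertices}\label{sec:cases}

If rich vertices are rare, a walk started in $F$ probably meets none of them, and the argument of Example~\ref{ex:regular} goes through with heavy sets in place of single vertices and with the clock counting visits to $F$.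

\begin{lemma}\label{lem:few}
Suppose $\rho\le\frac\epsilon{40(T+1)}$, and let $X_0$ be uniform on $F$. Then with probability at least $\frac45$ the edges traversed by $X_0,\dots,X_T$ contain a $k$-path.
\end{lemma}

\begin{proof}
Continue the walk forever, and let $0=\tau_0<\tau_1<\cdots$ be the times at which it is in $F$. All $\tau_i$ are finite almost surely by Lemma~\ref{lem:chain}. For $0\le j\le T$ let $\kappa_j$ be the time of the $(L+1)$-st visit to $F$ among the times $i\ge j$, and let $\sigma_j$ be the first time $i\ge j$ with $X_i\in F\setminus U(X_j)$, or $\infty$ if there is none. The vertex $X_j$ itself need not lie in $F$. We bound four kinds of bad events.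

\emph{$E_1$: the clock is slow, $\tau_N>T$.} The columns of $M_F$ sum to $1$, so each $X_{\tau_i}$ is uniform on $F$. By the strong Markov property and Lemma~\ref{lem:chain}, $\mathbb E[\tau_{i+1}-\tau_i]=\frac1{|F|}\sum_{x\in F}\mathbb E_x[\tau]\le n/|F|\le2/\epsilon$. Thus $\mathbb E[\tau_N]\le2N/\epsilon$, and Markov's inequality gives $\Pr[E_1]\le\frac{2N}{\epsilon T}\le\frac1{20}$.

\emph{$E_2$: some $X_j$ with $0\le j\le T$ is rich.} Since the columns of $M^j$ sum to $1$,
\[
\Pr[X_j\text{ is rich}]=\frac1{|F|}\sum_{u\text{ rich}}\ \sum_{x\in F}M^j(x,u)\le\frac{\rho n}{|F|}\le\frac{2\rho}\epsilon ,
\]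
so $\Pr[E_2]\le(T+1)\frac{2\rho}\epsilon\le\frac1{20}$.

\emph{$A_j$: no escape, that is, $X_j$ is not rich and $\sigma_j>\kappa_j$.} Let $\theta$ be the first time $i\ge j$ with $X_i\in F$, a stopping time that is almost surely finite. Condition on $\theta$ and on $X_0,\dots,X_\theta$, with $X_j=x$ not rich. The visits to $F$ at times $i\ge j$ form an $F$-chain started at $X_\theta$, and $\sigma_j>\kappa_j$ says that its first $L+1$ states lie in $U(x)$. Lemma~\ref{lem:escape} gives $\Pr[A_j]\le\delta$.

\emph{$B_j$: return, that is, $X_i=X_j$ for some $i$ with $\sigma_j\le i\le T$.} The time $\sigma_j$ is a stopping time. Condition on $\sigma_j=t\le T$ and on $X_0,\dots,X_t$, with $X_j=x$ and $X_t=u\notin U(x)$. The probability of visiting $x$ during $[t,T]$ is at most the expected number of such visits, which is $\sum_{i=0}^{T-t}M^i(u,x)\le g(u,x)=g(x,u)<\delta$. So $\Pr[B_j]\le\delta$.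

The total probability of $E_1$, $E_2$ and all $A_j,B_j$ with $0\le j\le T$ is at most $\frac1{20}+\frac1{20}+2(T+1)\delta=\frac15$. Suppose that none of them occurs. Let $m=\tau_N\le T$, and let $c(i)$ be the number of times $i'$ with $1\le i'\le i$ and $X_{i'}\in F$. Then $c(0)=0$, $c(i+1)-c(i)\in\{0,1\}$ and $c(m)=N$. Let $0\le j\le i\le m$ and $X_i=X_j$. As $B_j$ fails and $i\le T$, we have $i<\sigma_j$. As $E_2$ fails, $X_j$ is not rich, and as $A_j$ fails, $\sigma_j\le\kappa_j$. Hence $i<\kappa_j$, the interval $[j,i]$ contains at most $L$ visits to $F$, and $c(i)-c(j)\le L$. Lemma~\ref{lem:clock}, applied to $X_0,\dots,X_m$ with $\ell=L$ and $c(m)=N=k(L+1)+L$, gives a $k$-path among the traversed edges.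
\end{proof}

If rich vertices are not rare, sampling finds one, and repeated walks collect the relevant part of its heavy set.

\begin{lemma}\label{lem:rich}
If $x$ is rich, then an iteration of Step~2 started from $x$ produces an output with probability at least $\frac9{10}$.
\end{lemma}

\begin{proof}
There is a set $S\subseteq U(x)$ with $|S|\le s$ that is not free: for Theorem~\ref{thm:path} take the vertex set of a $k$-path in $G[U(x)]$, and for Theorem~\ref{thm:property} take $S=U(x)$ and use \eqref{eq:size}. Let $p_u$ be the probability that a $T$-step walk from $x$ visits $u$. Such a walk visits $u$ at most $T+1$ times, so $g(x,u)\le(T+1)p_u$, and $p_u\ge\frac\delta{T+1}=\frac1{20(T+1)^2}$ for $u\in U(x)$. All $R$ walks miss a given $u\in S$ with probability $(1-p_u)^R\le e^{-R/(20(T+1)^2)}\le\frac1{10s}$. So with probability at least $\frac9{10}$ every vertex of $S$ is visited. Then all ports of these vertices are queried and the graph seen contains $G[S]\notin\mathcal P$ as a subgraph. By monotonicity the graph seen is not in $\mathcal P$.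
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:path} and~\ref{thm:property}]
The number of queries and the validity of every output were settled in Section~\ref{sec:alg}. We show that there is an output with probability at least $\frac23$.

Suppose $\rho\le\frac\epsilon{40(T+1)}$. In an iteration of Step~1 the start lies in $F$ with probability $|F|/n\ge\epsilon/2$, and given this it is uniform on $F$. By Lemma~\ref{lem:few} the iteration succeeds with probability at least $\frac\epsilon2\cdot\frac45=\frac{2\epsilon}5$. The iterations are independent, so all of them fail with probability at most $(1-\frac{2\epsilon}5)^{3/\epsilon}\le e^{-6/5}<\frac13$.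

Suppose $\rho>\frac\epsilon{40(T+1)}$. Then rich vertices exist, so $d<D$, and Step~2 is run unless Step~1 has already produced an output. By Lemma~\ref{lem:rich} an iteration succeeds with probability at least $\frac9{10}\rho>\frac9{10}\cdot\frac\epsilon{40(T+1)}$. All of the at least $80(T+1)/\epsilon$ iterations fail with probability at most $e^{-9/5}<\frac13$.
\end{proof}

\section{Queries cannot be replaced by time}\label{sec:time}

On the good event of Lemma~\ref{lem:few} the path is also easy to extract: by Lemma~\ref{lem:clock}, $X_0$ and $X_m$ are at distance at least $k$ in the graph traversed up to time $m$, so breadth-first search from $X_0$, tried for every $m\le T$, finds a $k$-path. Step~2 is different. It reads a graph of polynomial size and then has to search it for a $k$-path with no further structure to rely on. This obstacle is not an artifact of the method. Recall that $\mathrm{RP}$ is the class of decision problems with a randomized polynomial-time algorithm that accepts every yes-instance with probability at least $\frac12$ and never accepts a no-instance. It is contained in $\mathrm{NP}$ and closed under polynomial-time many-one reductions, so $\mathrm{NP}=\mathrm{RP}$ as soon as one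 $\mathrm{NP}$-complete problem is in $\mathrm{RP}$.

\begin{proposition}\label{prop:time}
Suppose that a randomized algorithm runs in time $\operatorname{poly}(d,1/\epsilon,k,\log n)$ and outputs a $k$-path with probability at least $2/3$, for all $n,d,k,\epsilon$ and every graph on $[n]$ with degree bound $d$ that is $\epsilon$-far from $k$-path free. Then $\mathrm{NP}=\mathrm{RP}$.
\end{proposition}

\begin{proof}
Deciding whether a graph has a Hamiltonian path, a simple path through all vertices, is $\mathrm{NP}$-complete \cite{Karp,GJ}. Given a graph $H$ on $[n]$ with $n\ge2$, run the algorithm on $H$ with $d=k=n-1$ and $\epsilon=\frac2{dn}\in(0,1]$, answering its queries from the adjacency lists of $H$ and stopping it when its time bound, which is polynomial in $n$, is exceeded. Accept if and only if the output is a Hamiltonian path of $H$; this can be verified in polynomial time. A no-instance is never accepted. If $H$ has a Hamiltonian path, which is the same as a $k$-path, then at least $1=\epsilon dn/2$ edge must be removed to destroy all $k$-paths. So $H$ is $\epsilon$-far from $k$-path free, and we accept with probability at least $\frac23$. Thus the Hamiltonian path problem is in $\mathrm{RP}$.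
\end{proof}

\begin{thebibliography}{9}

\bibitem{paths}
\emph{Finding $k$-Paths in Cycle Free Graphs},
\texttt{https://www.wisdom.weizmann.ac.il/\allowbreak\%7Eoded/\allowbreak PDF/\allowbreak msc-ar.pdf}.

\bibitem{GJ}
Garey and Johnson, problem GT39.

\bibitem{Karp}
Karp, 1972.

\end{thebibliography}
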